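# Algebraic differential equations for series whose derivatives at $0$ form a finite set

## 1. Series, coefficients, and the rings $H_A$

Throughout, $D=d/dz$, and every power series is written in exponential form
$$u=\sum_{n\ge0}u_n\frac{z^n}{n!}.$$
We call $u_n$ the $n$-th coefficient of $u$; it equals $u^{(n)}(0)$. In this normalization $D$ is a shift: the $n$-th coefficient of $Du$ is $u_{n+1}$. The "first $M$ coefficients" of $u$ are $u_0,\dots,u_{M-1}$.

**Definition (the family $F_S$).** Let $S$ be a finite set of complex numbers with $|S|>1$. Then $F_S$ is the family of functions $f$ analytic at $0$ such that $f^{(n)}(0)\in S$ for all $n\ge 0$.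

For example, $e^z$, $\sin z$ and $\cos z$ lie in $F_{\{-1,0,1\}}$, and so does $\sum_r z^{r^2}/(r^2)!$, whose coefficients are the indicator of the squares. If $f\in F_S$ has coefficients $a_n$ and $C=\max_{s\in S}|s|$, then $|f(z)|\le\sum C|z|^n/n!=Ce^{|z|}$, so $f$ is entire of bounded exponential type. Since $D$ shifts coefficients, $F_S$ is closed under differentiation.

**Definition (eventual periodicity).** The sequence $(a_n)$ is eventually periodic if there are $h\ge1$ and $n_1$ with $a_{n+h}=a_n$ for all $n\ge n_1$.

For $f=\sum a_nz^n/n!$ this says exactly that $f^{(m)}=f^{(n)}$ for some $m\ne n$: comparing $j$-th coefficients, $f^{(m)}=f^{(n)}$ means $a_{m+j}=a_{n+j}$ for all $j\ge0$. For $\sin z$ the coefficients are $0,1,0,-1,0,1,\dots$, and $f^{(4)}=f$. For the indicator of the squares there is no such relation: there are infinitely many ones, while the distances between consecutive ones grow without bound.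

**Definition (algebraic differential equation).** An algebraic differential equation with constant coefficients is an equation $P(f,f',\dots,f^{(k)})=0$, holding identically in $z$, where $P$ is a nonzero polynomial in $k+1$ variables with constant complex coefficients. With polynomial coefficients, $P$ is a nonzero element of $\mathbb C[z][X_0,\dots,X_k]$ and the equation is $P(z,f,\dots,f^{(k)})=0$.

For example $\sin z$ satisfies $(f')^2+f^2-1=0$.

**Definition (the ring $H_A$).** For a subring $A\subset\mathbb C$ put
$$H_A=\Big\{\sum_{n\ge0} b_n\frac{z^n}{n!}:\ b_n\in A\Big\}\subset\mathbb C[[z]].$$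

For example $z^2/2\in H_{\mathbb Z}$ although $z^2/2\notin\mathbb Z[z]$, while $z/2\notin H_{\mathbb Z}$. The set $H_A$ is a ring, because
$$\frac{z^i}{i!}\cdot\frac{z^j}{j!}=\binom{i+j}{i}\frac{z^{i+j}}{(i+j)!},\qquad\text{so}\qquad (uv)_n=\sum_{j=0}^n\binom nj u_jv_{n-j}.$$
It is stable under $D$, and it contains $A[z]$ since $z^n=n!\cdot z^n/n!$. For a prime $p$, the ideal $pH_A$ consists of the series all of whose coefficients lie in $pA$. It is also stable under $D$.

**Definition (derivation).** A derivation of a commutative ring $\mathcal R$ is an additive map $\partial$ with $\partial(uv)=u\,\partial v+v\,\partial u$.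

The operator $D$ on $H_A$ is one, while $D^2$ in general is not: $D^2(z\cdot z)=2$, but $zD^2z+zD^2z=0$.

We also recall some textbook facts. If $K\subset\mathbb C$ is a number field with ring of integers $O$, the norm is $N_{K/\mathbb Q}(x)=\prod_\sigma\sigma(x)$ over all embeddings $\sigma:K\to\mathbb C$. For $x\in O$ it is an ordinary integer, it is zero only if $x=0$, and if $x\in pO$ then $p\mid N_{K/\mathbb Q}(x)$. (In $\mathbb Z[i]$: $N(3+6i)=9+36=45$, divisible by $3$.) Consequently an element of $O$ that lies in $pO$ for infinitely many primes $p$ is $0$, because its norm is an integer with infinitely many prime divisors. Every element of $K$ becomes an element of $O$ after multiplication by a suitable positive integer.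

## 2. Does an algebraic differential equation force periodic derivatives?

The paper "Functions Whose Derivatives At One Point Form A Finite Set(1)" contains two facts: a solution in $F_S$ of a linear differential equation with constant coefficients has eventually periodic derivatives, and the same holds for a nontrivial linear equation with polynomial coefficients. Its Conjecture 4.1 asks for the nonlinear version: a solution in $F_S$ of an algebraic differential equation with constant coefficients satisfies $f^{(m)}=f^{(n)}$ for some $m\ne n$. Is this true?

The answer is yes, and polynomial coefficients are allowed.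

**Theorem 1.** Let $S\subset\mathbb C$ be finite and $f\in F_S$. Suppose $P(z,f,f',\dots,f^{(k)})=0$ for some nonzero $P\in\mathbb C[z][X_0,\dots,X_k]$. Then the sequence $a_n=f^{(n)}(0)$ is eventually periodic, i.e. $f^{(m)}=f^{(n)}$ for some $m\ne n$.

Conjecture 4.1 is the case in which $P$ does not involve $z$. (If $|S|=1$ the sequence is constant, so it does no harm that Theorem 1 does not exclude this.) The proof uses two theorems on primes. One is Chebyshev's bound $\pi(x)\ge c\,x/\log x$ for $x\ge2$, with some $c>0$. The other is deep, and is the only deep input.

**Maynard's theorem** (*Small gaps between primes*, Ann. of Math. 181 (2015), Theorem 1.1). For every $m$, $\liminf_n(p_{n+m}-p_n)<\infty$, where $p_n$ is the $n$-th prime.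

## 3. Linear equations, and $ff''=(f')^2$ by hand

*Linear, constant coefficients.* Suppose $\sum_{i=0}^k\lambda_if^{(i)}=0$ with $\lambda_k\ne0$. If $k=0$ then $f=0$. Otherwise the $n$-th coefficient reads $\sum_i\lambda_ia_{n+i}=0$, so the block $(a_n,\dots,a_{n+k-1})$ determines $a_{n+k}$, hence the next block, hence everything after it. There are at most $|S|^k$ blocks, so two coincide, and from there on the sequence repeats.

*A quadratic equation.* Let $f\in F_S$ with $ff''=(f')^2$. If $f=0$ there is nothing to do. Otherwise $(f'/f)'=(ff''-(f')^2)/f^2=0$ as meromorphic germs, so $f'/f$ is a constant $\lambda$ and $f=Ae^{\lambda z}$ with $A\ne0$. The coefficients are $a_n=A\lambda^n$. If $\lambda=0$ then $f'=f''$. If $\lambda\ne0$, finiteness of $S$ gives $A\lambda^m=A\lambda^n$ for some $m\ne n$, hence $f^{(m)}=f^{(n)}$. This settles the case, but only because we could solve the equation.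

## 4. Recurrences that remember the whole past

The sensible first attempt is to imitate the linear case: turn the equation into a recurrence and apply the pigeonhole principle. For $ff''-(f')^2=0$ the $n$-th coefficient gives
$$\sum_{j=0}^n\binom nj\big(a_ja_{n-j+2}-a_{j+1}a_{n-j+1}\big)=0 .$$
If $a_0\ne0$ and $n\ge1$, the highest term $a_{n+2}$ occurs with coefficient $a_0$, so it is determined by what precedes it. But "what precedes it" is the entire list $a_0,\dots,a_{n+1}$, with weights $\binom nj$ that depend on $n$. The state of the recurrence is no longer a block of fixed length: there are up to $|S|^{n+2}$ possible states at time $n$, and the pigeonhole principle says nothing. This is where the approach stops.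

The same formula shows the way around. Take $n=p$ prime. All binomials with $0<j<p$ are divisible by $p$, so when the $a_n$ are integers
$$a_0a_{p+2}-2a_1a_{p+1}+a_2a_p\equiv0\pmod p.$$
The long memory has disappeared modulo $p$. If moreover $S=\{-1,0,1\}$, the left side has absolute value at most $4$, so for $p\ge5$ the congruence is an equality:
$$a_0a_{p+2}-2a_1a_{p+1}+a_2a_p=0 .$$
This is a *linear* relation among the coefficients just after $p$, with coefficients that do not depend on $p$. The proof makes this systematic. To do so we need a setting in which congruences make sense and small integers divisible by large primes vanish, so we first move to algebraic integers.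

## 5. Reduction to a ring of integers

The purpose of this section is to show that in Theorem 1 we may assume the following:
$$S\subset O=O_K\ \text{ for a number field }K\subset\mathbb C,\qquad f\in H_O,\qquad P\in K[z][X_0,\dots,X_k],\ P\neq0.\tag{1}$$

**Step 5.1: the coefficients of $P$.** We make them elements of $A=\mathbb Z[S]$. The hypothesis says that finitely many series $z^a\prod_i(f^{(i)})^{e_i}$, one for each monomial of $P$, are linearly dependent over $\mathbb C$. Their coefficients lie in the field $\mathbb Q(S)$. Linear dependence of finitely many vectors with entries in a field does not change under field extension, because it is a statement about the vanishing of minors. So these series are dependent over $\mathbb Q(S)$, which gives a nonzero annihilating polynomial over $\mathbb Q(S)$. Clearing denominators, we may take its coefficients in $A$.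

**Step 5.2: specialization to a number field.** We replace the elements of $S$ by algebraic numbers without merging any two of them. Let $\alpha\ne0$ be the product of all differences $s-s'$ ($s\ne s'$ in $S$) and of one nonzero coefficient of $P$. The ring $\mathbb Q[S][1/\alpha]$ is a nonzero finitely generated $\mathbb Q$-algebra, so by the Nullstellensatz its quotient by a maximal ideal is a finite extension of $\mathbb Q$, which we embed in $\mathbb C$ as a number field $K$. Restricting to $A$ gives a ring homomorphism $\varphi:A\to K$. The image of $\alpha$ is a unit, so $\varphi(s)\ne\varphi(s')$ for $s\ne s'$ in $S$, and the polynomial $P^\varphi$ obtained by applying $\varphi$ to the coefficients is nonzero.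

Apply $\varphi$ to the coefficients $u_n$ of series $u\in H_A$. This is a map $H_A\to H_K$. It is a ring homomorphism because products in $H_A$ involve only integer binomials; it commutes with the shift $D$; and it sends $z$ to $z$. Therefore $\tilde f=\sum\varphi(a_n)z^n/n!$ satisfies $P^\varphi(z,\tilde f,\tilde f',\dots)=0$. Since $\varphi$ is injective on $S$, the sequence $(a_n)$ is eventually periodic if and only if $(\varphi(a_n))$ is.

**Step 5.3: integrality.** Choose a positive integer $t$ with $t\varphi(s)\in O$ for all $s\in S$. Replace $\tilde f$ by $t\tilde f$, $S$ by $t\varphi(S)$, and $P^\varphi(z,X_0,\dots,X_k)$ by $P^\varphi(z,X_0/t,\dots,X_k/t)$. Eventual periodicity is unaffected, and we have reached (1).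

From now on we assume (1), and $a_n$ denotes the coefficients of the new $f$.

## 6. The linearized operator and the derivation $D^p$ modulo $p$

**Step 6.1: the operator $L$.** We linearize the equation along $f$, taking care that the result is not zero. The danger is real: for $P=(X_1-X_0)^2$ and $f=e^z$, every partial derivative of $P$ vanishes at $(f,f')$.

Among all nonzero elements of $K[z][X_0,\dots,X_k]$ that annihilate $f$ (with $k$ fixed), choose $P$ of minimal total degree in $X_0,\dots,X_k$, and multiply it by a positive integer so that $P\in O[z][X_0,\dots,X_k]$. Its degree in the $X$'s is at least $1$, because a nonzero element of $K[z]$ is not zero as a series. Put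
$$c_i=\frac{\partial P}{\partial X_i}(z,f,\dots,f^{(k)})\in H_O,\qquad L=\sum_{i=0}^kc_iD^i .$$
Here $c_i\in H_O$ because $H_O$ is a ring containing $O[z]$ and all $f^{(i)}$. Some $\partial P/\partial X_i$ is a nonzero polynomial, of smaller degree in the $X$'s than $P$, so by minimality it does not annihilate $f$. For this $i$ we have $c_i\ne0$, and so $L\ne0$.

For instance, $P=X_0X_2-X_1^2$ gives $c_0=f''$, $c_1=-2f'$, $c_2=f$, that is, $L=fD^2-2f'D+f''$ (if this $P$ is the minimal one for $f$). Its $0$-th coefficient on $u=f^{(p)}$ is $a_0a_{p+2}-2a_1a_{p+1}+a_2a_p$, the expression found in Section 4.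

**Lemma 1.** For every prime $p$, $Lf^{(p)}\in pH_O$.

**Proof.** For $u,v\in H_O$, Leibniz' rule gives
$$D^p(uv)=\sum_{i=0}^p\binom pi D^iu\,D^{p-i}v\equiv u\,D^pv+v\,D^pu\pmod{pH_O},$$
since $p\mid\binom pi$ for $0<i<p$. As $pH_O$ is stable under $D$, the operator $D^p$ induces an $O$-linear map $\partial$ on the ring $H_O/pH_O$, and the congruence says that $\partial$ is a derivation. It kills the constants $O$, and it kills $z$, since $D^pz=0$ for $p\ge2$. By the product rule applied to monomials, and by $O$-linearity,
$$\partial\big(P(z,f,\dots,f^{(k)})\big)=\sum_{i=0}^kc_i\,\partial f^{(i)}\quad\text{in }H_O/pH_O .$$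
(The term from differentiating with respect to $z$ carries the factor $\partial z=0$.) The left side is $\partial(0)=0$. On the right, $D^pf^{(i)}=f^{(i+p)}=D^if^{(p)}$. Hence $0\equiv\sum_ic_iD^if^{(p)}=Lf^{(p)}$ modulo $pH_O$. $\square$

**Step 6.2: the leading coefficient of $L$.** We find out how the $m$-th coefficient of $Lu$ depends on the last coefficient of $u$ that it involves. Write $c_i=\sum_jc_{i,j}z^j/j!$ with $c_{i,j}\in O$, and set $c_{i,j}=0$ for $j<0$. By the product formula in $H_O$,
$$(Lu)_m=\sum_{i=0}^k\sum_{j=0}^m\binom mjc_{i,j}\,u_{m-j+i}.\tag{2}$$
Let
$$\delta=\max\{\,i-\operatorname{ord}_{z=0}c_i:\ c_i\ne0\,\}.$$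
This integer may be negative. If $c_{i,j}\ne0$ then $j\ge\operatorname{ord}_{z=0}c_i\ge i-\delta$, so $m-j+i\le m+\delta$. Thus (2) involves only $u_n$ with $n\le m+\delta$. Suppose $m\ge0$ and $m+\delta\ge0$. The coefficient of $u_{m+\delta}$ in (2) comes from the terms with $j=i-\delta$, so it is $Q(m)$ with
$$Q(x)=\sum_{i\ge\delta}c_{i,i-\delta}\binom{x}{i-\delta}\in K[x].$$
(Terms with $i-\delta>m$ are absent from (2), and there $\binom{m}{i-\delta}=0$.) Distinct $i$ give binomial polynomials of distinct degrees, and $c_{i,i-\delta}\ne0$ for an $i$ attaining the maximum, so $Q\ne0$. Also $Q(m)\in O$ for all integers $m\ge0$. We record the consequence: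
$$\text{if }m\ge0,\ m+\delta\ge0\text{ and }u_n=0\text{ for all }n<m+\delta,\text{ then }(Lu)_m=Q(m)\,u_{m+\delta}.\tag{3}$$

As an example take $L=zD^2+D+z$. The three differences $i-\operatorname{ord}c_i$ are $2-1=1$, $1-0=1$ and $0-1=-1$, so $\delta=1$. Formula (2) reads $(Lu)_m=m\,u_{m+1}+u_{m+1}+m\,u_{m-1}$ (the last term being absent when $m=0$), and $Q(x)=x+1$.

## 7. Finitely many exact solutions, seen through windows at primes

Let $G$ be the set of all $g\in H_O$ with all coefficients in $S$ and $Lg=0$. We show that $G$ is finite, and that just after each large prime $p$ the sequence $(a_n)$ copies the beginning of an element of $G$.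

**Lemma 2.** The set $G$ is finite.

**Proof.** Choose an integer $m_1\ge\max(0,-\delta)$ such that $Q(m)\ne0$ for all integers $m\ge m_1$. Suppose $g,h\in G$ have the same coefficients of index $<m_1+\delta$ but $g\ne h$. Let $n$ be the first index where they differ; then $n\ge m_1+\delta\ge0$. Put $m=n-\delta\ge m_1$ and $u=g-h$. Then $Lu=0$, and (3) gives $0=Q(m)(g_n-h_n)\ne0$, a contradiction. So an element of $G$ is determined by its first $m_1+\delta$ coefficients, and $|G|\le|S|^{m_1+\delta}$. $\square$

**Lemma 3.** For every $M'$ there is $p_0(M')$ such that for each prime $p\ge p_0(M')$ some $g\in G$ has the same first $M'$ coefficients as $f^{(p)}$.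

**Proof.** Suppose this fails for some $M'$. Then there are infinitely many primes $p$ for which no such $g$ exists. Since $S$ is finite, there are infinitely many of these primes for which the $0$-th coefficient of $f^{(p)}$ is the same, infinitely many of those for which the $1$-st coefficient is also the same, and so on. By a diagonal choice we get an infinite sequence of such primes along which each coefficient of $f^{(p)}$ is eventually constant. Let $h$ be the series of these limiting coefficients, which lie in $S$.

Fix $m$. By (2), $(Lf^{(p)})_m$ depends only on finitely many coefficients of $f^{(p)}$, so it equals $(Lh)_m$ for all large $p$ in the sequence. By Lemma 1, the element $(Lh)_m\in O$ lies in $pO$ for infinitely many primes $p$. Hence it is $0$. As $m$ was arbitrary, $Lh=0$ and $h\in G$. But for large $p$ in the sequence, $f^{(p)}$ and $h$ agree in the first $M'$ coefficients, which contradicts the choice of these primes. $\square$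

## 8. Why windows of fixed length are not enough

Lemma 3 controls $a_p,a_{p+1},\dots,a_{p+M'-1}$ for all large primes $p$. Gaps between consecutive primes are unbounded, since $n!+2,\dots,n!+n$ are all composite. So there are stretches that no window of length $M'$ reaches, and across such a stretch nothing links the solution seen after one prime to the solution seen after the next.

In fact the conclusion of Lemma 3 alone does not imply periodicity, even if every window shows the zero solution. Put $n_r=(r+2)!+r+2$ for $r\ge1$, let $a_n=1$ if $n$ is one of the $n_r$, and $a_n=0$ otherwise. The integers from $n_r-r=(r+2)!+2$ to $n_r$ are all composite. If $p$ is prime and $a_{p+i}=1$ with $0\le i<M'$, say $p+i=n_r$, then $p<n_r-r$, so $r<i<M'$, and this leaves only finitely many $r$ and hence finitely many $p$. So for every $M'$ and all large $p$ the window of length $M'$ after $p$ is identically $0$. Yet $(a_n)$ is not eventually periodic, because it has infinitely many ones at growing distances.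

So two more ingredients are needed. First, we use clusters: infinitely often there are many primes within a bounded distance of one another, so that their windows overlap. In such a cluster a single $g\in G$ is seen at several shifts, all of which lie in the finite set $G$, and this makes $g$ periodic. Second, we use the full congruence $Lf^{(p)}\equiv0$ at the first place where $f$ deviates from that periodic pattern. Every prime $p$ in a long range then constrains that one place, $n_0$. The constraint is $p\mid R(n_0-\delta-p)$ for a fixed polynomial $R$, and modulo $p$ the shift by $p$ is invisible. A single nonzero integer of polynomial size would be divisible by far too many primes.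

For $L=zD^2+D+z$ over $\mathbb Q$ the constraint is $p\mid Q(n_0-p-1)=n_0-p$, that is, $p\mid n_0$. One unlucky prime may divide $n_0$, but not all of them can.

## 9. The constants, in order

The purpose of this section is to fix all the constants so that no choice depends on a later one.

The polynomial $R$: let $R(x)=\prod_\sigma Q^\sigma(x)$ over all embeddings $\sigma:K\to\mathbb C$, where $Q^\sigma$ is $Q$ with $\sigma$ applied to its coefficients. The Galois group of a Galois closure of $K$ permutes the factors, so $R\in\mathbb Q[x]$, and $R\ne0$. For integers $m\ge0$ we have $Q^\sigma(m)=\sigma(Q(m))$, so $R(m)=N_{K/\mathbb Q}(Q(m))\in\mathbb Z$. Let $d=\deg R$, let $w\ge1$ be an integer with $wR\in\mathbb Z[x]$, and let $C_1\ge1$ satisfy $|wR(n-\delta)|\le C_1n^d$ for all $n\ge1$. Such a $C_1$ exists because $wR(n-\delta)$ is a polynomial of degree $d$ in $n$.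

The cluster size: $N=\max(|G|,2d)+1$.

The cluster length: by Maynard's theorem with $m=N-1$ there is an integer $B$ such that infinitely many sets of $N$ primes are contained in an interval of length $B$.

The window length: let
$$\mathcal U=G\ \cup\ \{D^jg:\ g\in G,\ 0\le j\le B\}\ \cup\ \{D^jg:\ j\ge0,\ g\in G\text{ with eventually periodic coefficients}\}.$$
The set $G$ is finite, and an eventually periodic $g$ has only finitely many distinct derivatives, so $\mathcal U$ is finite. Hence we can choose $M\ge\max(1,|\delta|)$ such that distinct elements of $\mathcal U$ differ somewhere in their first $M$ coefficients.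

The threshold: choose $p_0\ge p_0(M+B)$ (from Lemma 3) so large that in addition $p_0>C_1$; $p_0>|N_{K/\mathbb Q}(s-s')|$ for all $s\ne s'$ in $S$; $R(n-\delta)\ne0$ for all integers $n\ge p_0$; and
$$\pi(n-M)-\sqrt n>\log_2C_1+d\log_2n\qquad\text{for all }n\ge p_0^2.\tag{4}$$
The last condition can be met: for $n\ge\max(2M,4)$ we have $n-M\ge n/2\ge2$, so Chebyshev's bound gives $\pi(n-M)\ge\pi(n/2)\ge c\,n/(2\log n)$, which exceeds $\sqrt n+\log_2C_1+d\log_2n$ for all large $n$.

For every prime $p\ge p_0$, fix by Lemma 3 some $g_p\in G$ with the same first $M+B$ coefficients as $f^{(p)}$.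

## 10. A cluster of primes produces a periodic element of $G$

**Step 10.1: overlapping windows.** The purpose is to show that some $g\in G$ has eventually periodic coefficients. Take primes $p_1<\dots<p_N\le p_1+B$ with $p_1\ge p_0$ (from here on, $p_1,\dots,p_N$ are these primes), and put $g=g_{p_1}$.

Fix $l$. We have $f^{(p_l)}=D^{p_l-p_1}f^{(p_1)}$. Since $f^{(p_1)}$ and $g$ agree in the first $M+B$ coefficients, $f^{(p_l)}$ and $D^{p_l-p_1}g$ agree in the first $M+B-(p_l-p_1)\ge M$ coefficients. On the other hand $f^{(p_l)}$ and $g_{p_l}$ agree in the first $M$ coefficients. So $D^{p_l-p_1}g$ and $g_{p_l}$ agree in the first $M$ coefficients. Both lie in $\mathcal U$, because $0\le p_l-p_1\le B$. By the choice of $M$ they are equal: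
$$D^{p_l-p_1}g=g_{p_l}\in G\qquad(l=1,\dots,N).$$
Since $N>|G|$, two of these $N$ series coincide. Thus $D^jg=D^{j'}g$ for some $j<j'$, and $g$ has eventually periodic coefficients.

## 11. The periodic pattern continues forever

**Step 11.1: what has to be shown.** For $n\ge p_1$ let $b_n$ be the $(n-p_1)$-th coefficient of $g$. The sequence $(b_n)$ is eventually periodic, so it suffices to prove $a_n=b_n$ for all $n\ge p_1$. Suppose this is false, and let $n_0$ be the least $n\ge p_1$ with $a_n\ne b_n$. Since $g=g_{p_1}$ agrees with $f^{(p_1)}$ in the first $M+B$ coefficients, $n_0\ge p_1+M+B$.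

**Step 11.2: every prime $p\in[p_1,n_0-M]$ constrains $n_0$.** Let $p$ be such a prime. We first show that the pattern, read from $p$ on, solves $L$ exactly. The series $f^{(p)}$ and $D^{p-p_1}g$ agree in the first $n_0-p\ge M$ coefficients, since $a_n=b_n$ for $p\le n<n_0$. Also $f^{(p)}$ and $g_p$ agree in the first $M$ coefficients. Now $D^{p-p_1}g\in\mathcal U$, because $g$ is an eventually periodic element of $G$ (here $p-p_1$ may be much larger than $B$, which is why the third part of $\mathcal U$ is there), and $g_p\in\mathcal U$. Hence $D^{p-p_1}g=g_p\in G$, and in particular $L(D^{p-p_1}g)=0$.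

Put $u=f^{(p)}-D^{p-p_1}g\in H_O$. By Lemma 1, $Lu=Lf^{(p)}\in pH_O$. The coefficients of $u$ of index $<n_0-p$ vanish, and $u_{n_0-p}=a_{n_0}-b_{n_0}$ is a nonzero difference of two elements of $S$. Let $m=n_0-p-\delta$. Since $n_0-p\ge M\ge|\delta|$, we have $m\ge0$ and $m+\delta=n_0-p\ge0$. By (3),
$$Q(m)\,(a_{n_0}-b_{n_0})=(Lu)_m\in pO .$$
Taking norms, $p\mid R(m)\,N_{K/\mathbb Q}(a_{n_0}-b_{n_0})$, a product of two integers. The second factor is nonzero and smaller in absolute value than $p_0\le p$, so $p\nmid N_{K/\mathbb Q}(a_{n_0}-b_{n_0})$. Therefore $p\mid R(m)=R(n_0-\delta-p)$, and so $p\mid wR(n_0-\delta-p)$. Because $wR$ has integer coefficients, $wR(n_0-\delta-p)\equiv wR(n_0-\delta)\pmod p$. Hence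
$$p\mid wR(n_0-\delta)\qquad\text{for every prime }p\in[p_1,\,n_0-M].\tag{5}$$

**Step 11.3: too many prime divisors.** The integer $wR(n_0-\delta)$ does not depend on $p$. It is nonzero, because $n_0\ge p_0$, and its absolute value is at most $C_1n_0^d$. Let $T$ be the number of primes in $[p_1,n_0-M]$. By (5) the product of these primes divides $wR(n_0-\delta)$, and each of them is at least $p_1$, so
$$p_1^{\,T}\le C_1n_0^{\,d}.\tag{6}$$
Since $n_0-M\ge p_1+B\ge p_N$, the whole cluster lies in the interval, so $T\ge N\ge2d+1$. We contradict (6) in two ranges. The cluster handles small $n_0$, and Chebyshev's bound handles large $n_0$.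

If $n_0\le p_1^2$, then (6) gives $p_1^{2d+1}\le p_1^T\le C_1p_1^{2d}$, so $p_1\le C_1$. This contradicts $p_1\ge p_0>C_1$.

If $n_0>p_1^2$, then fewer than $p_1<\sqrt{n_0}$ primes lie below $p_1$, so $T\ge\pi(n_0-M)-\sqrt{n_0}$. As $n_0>p_0^2$, (4) gives $T>\log_2C_1+d\log_2n_0$, that is, $2^T>C_1n_0^d$. But (6) gives $2^T\le p_1^T\le C_1n_0^d$, a contradiction.

So $a_n=b_n$ for all $n\ge p_1$, and $(a_n)$ is eventually periodic. This proves Theorem 1, and with it Conjecture 4.1. $\blacksquare$

## 12. Differentially algebraic coefficients and the form of the solutions

**Definition (DA germs).** A meromorphic germ at $0$ is differentially algebraic (DA) if it satisfies a nonzero algebraic differential equation with coefficients in $\mathbb C$.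

For example $z$ is DA ($y''=0$), and so is $e^{\lambda z}$ ($y'=\lambda y$).

**Theorem 2.** For finite $S$ and $f\in F_S$ the following are equivalent:

1. $f$ satisfies a nonzero algebraic differential equation whose coefficients are DA meromorphic germs at $0$ (for instance constants, polynomials, algebraic functions, $e^{\lambda z}$, Bessel functions, elliptic functions);
2. $f$ is DA;
3. $f^{(m)}=f^{(n)}$ for some $m\ne n$;
4. $f(z)=q(z)+\sum_{\omega^h=1}A_\omega e^{\omega z}$ for some $h\ge1$, a polynomial $q$ and constants $A_\omega$.

The implication from 1 to 2 needs a finiteness statement. For a differential field $E$ of meromorphic germs (a field closed under $D$), write $E\langle f\rangle=E(f,f',f'',\dots)$. For example $\mathbb C\langle e^z\rangle=\mathbb C(e^z)$ has transcendence degree $1$ over $\mathbb C$.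

**Claim.** If $E$ is a differential field of meromorphic germs and $f$ satisfies a nonzero algebraic differential equation over $E$, then $E\langle f\rangle$ has finite transcendence degree over $E$.

**Proof of the claim.** Choose a nonzero annihilating polynomial $P\in E[X_0,\dots,X_k]$ of least order $k$ (so $X_k$ occurs in $P$), and among these one of least degree in $X_k$. The polynomial $\partial P/\partial X_k$ is nonzero. It either has smaller positive degree in $X_k$, or does not involve $X_k$. In both cases it does not annihilate $f$, by the minimal choices (if it is a nonzero element of $E$, this is clear). Let $P^D$ be $P$ with $D$ applied to its coefficients. Differentiating $P(f,\dots,f^{(k)})=0$ gives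
$$P^D(f,\dots,f^{(k)})+\sum_{i<k}\frac{\partial P}{\partial X_i}(f,\dots,f^{(k)})\,f^{(i+1)}+\frac{\partial P}{\partial X_k}(f,\dots,f^{(k)})\,f^{(k+1)}=0 .$$
The last factor $f^{(k+1)}$ has a nonzero coefficient, so $f^{(k+1)}\in E(f,\dots,f^{(k)})$. Therefore the field $E(f,\dots,f^{(k)})$ is closed under $D$, and by induction it contains all $f^{(k+j)}$. So $E\langle f\rangle=E(f,\dots,f^{(k)})$ has transcendence degree at most $k+1$. $\square$

**Proof of Theorem 2.** *From 4 to 3:* for any $m>\deg q$ (any $m$ if $q=0$) we have $f^{(m+h)}=f^{(m)}$, since $\omega^{m+h}=\omega^m$.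

*From 3 to 2 and from 2 to 1:* $f^{(m)}-f^{(n)}=0$ is a nonzero algebraic differential equation with constant coefficients, and constants are DA.

*From 2 to 3:* this is Theorem 1.

*From 3 to 4:* let $n>m$ and $h=n-m$. Then $(a_j)_{j\ge m}$ is $h$-periodic, so by the finite Fourier expansion there are constants $A_\omega$ with $a_j=\sum_{\omega^h=1}A_\omega\omega^j$ for $j\ge m$. The series $f-\sum_\omega A_\omega e^{\omega z}$ has zero coefficients from index $m$ on, so it is a polynomial of degree $<m$.

*From 1 to 2:* let $e_1,\dots,e_s$ be the coefficients of the equation. Apply the claim successively to $e_1$ over $\mathbb C$, to $e_2$ over $\mathbb C\langle e_1\rangle$, and so on, and finally to $f$ over $\mathbb C\langle e_1,\dots,e_s\rangle$. Transcendence degrees add in towers, so $\mathbb C\langle e_1,\dots,e_s,f\rangle$ has finite transcendence degree over $\mathbb C$. Hence finitely many of $f,f',f'',\dots$ are algebraically dependent over $\mathbb C$, which says that $f$ is DA. $\square$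

The tower argument also shows that the DA germs form a field: sums, products and quotients of two DA germs $e,e'$ lie in $\mathbb C\langle e,e'\rangle$, which has finite transcendence degree. So Theorem 2 is a strict dichotomy in $F_S$: either $f$ has the form in item 4, or $f$ is hypertranscendental (satisfies no nonzero algebraic differential equation), even over the field of all DA germs. For example
$$\sum_n\frac{z^{n^2}}{(n^2)!},\qquad\sum_n\frac{z^{2^n}}{(2^n)!},\qquad\sum_{p\ \mathrm{prime}}\frac{z^p}{p!},\qquad\sum_nt_n\frac{z^n}{n!}$$
are hypertranscendental, where $t_n\in\{0,1\}$ is the Thue–Morse sequence, the parity of the binary digit sum of $n$. We only have to see that the coefficients are not eventually periodic. The first three sequences contain infinitely many ones and arbitrarily long blocks of zeros, so they are not. For the fourth, use $t_{2n}=t_n$ and $t_{2n+1}=1-t_n$. Suppose $t_{n+h}=t_n$ for all large $n$. If $h$ is even, then $t_n=t_{2n}=t_{2n+h}=t_{n+h/2}$ for large $n$, so $h/2$ is also an eventual period, and we may halve until $h$ is odd. Now $t_{2n+1}\ne t_{2n}$ always; shifting by the odd period $h$ gives $t_{2n+h+1}\ne t_{2n+h}$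 for large $n$, so consecutive terms differ at all large places, of either parity. Then $t_{n+2}=t_n$ for large $n$, so $t_{n+1}=t_{2n+2}=t_{2n}=t_n$ for large $n$, a contradiction.

**Corollary 3.** Let $f$ be a DA power series convergent at $0$ and $0\ne\Lambda\in\mathbb C[z][D]$ such that the derivatives of $\Lambda f$ at $0$ take only finitely many values. Then $f$ satisfies a nontrivial linear differential equation with polynomial coefficients. If $\Lambda\in\mathbb C[D]$, then $f$ is an exponential polynomial.

**Proof.** The germ $\Lambda f$ lies in $\mathbb C(z)\langle f\rangle$, which has finite transcendence degree over $\mathbb C$: by the claim it has finite transcendence degree over $\mathbb C(z)$, and $\mathbb C(z)$ has transcendence degree $1$ over $\mathbb C$. All derivatives of $\Lambda f$ lie in the same field, so $\Lambda f$ is DA. By Theorem 1, $(D^n-D^m)\Lambda f=0$ for some $n>m$. The operator $(D^n-D^m)\Lambda$ is not zero: if the term of highest order in $\Lambda$ is $q(z)D^r$ with $q\ne0$, its term of highest order is $q(z)D^{n+r}$. It has polynomial coefficients, and constant ones if $\Lambda\in\mathbb C[D]$; in that case its solution $f$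 is an exponential polynomial. $\square$

## 13. Bounded derivatives do not suffice: the Bessel function $J_0$

Finiteness of $S$ cannot be weakened to boundedness. Let
$$f=J_0(z)=\sum_{n\ge0}\frac{(-1)^n}{(n!)^2}\Big(\frac z2\Big)^{2n},\qquad f^{(2n)}(0)=(-1)^n\binom{2n}n4^{-n},\qquad f^{(2n+1)}(0)=0 .$$
Since $\binom{2n}n\le4^n$, all derivatives at $0$ are rational numbers in $[-1,1]$. The function satisfies $zf''+f'+zf=0$, that is, $z(f+f'')=-f'$. The series $f+f''$ has value $1-\tfrac12=\tfrac12$ at $0$, so it is not zero and $z=-f'/(f+f'')$. Differentiating and multiplying by $(f+f'')^2$,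
$$f''(f+f'')-f'(f'+f''')+(f+f'')^2=0 .$$
This is a nontrivial equation with constant coefficients, since the monomial $X_1X_3$ occurs in it with coefficient $-1$. But
$$|f^{(2n)}(0)|=\binom{2n}n4^{-n}=\prod_{i=1}^n\Big(1-\frac1{2i}\Big)$$
is nonzero for every $n$ and tends to $0$, because $\sum1/(2i)$ diverges. So the derivatives are not eventually periodic.

Boundedness cannot be dropped for integer sequences either: $f=ze^z$ has $f^{(n)}(0)=n$ and satisfies $f''-2f'+f=0$.
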